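# Failure to embed in $(\mathbb R^k,l_1)$ that no bounded number of points can detect

## Five points that do not fit in $(\mathbb R^3,l_1)$

Take five points $c_-,c_+,p_1,p_2,p_3$. Each $p_a$ is at distance $1$ from $c_-$ and from $c_+$. All other distances are $2$: we have $d(c_-,c_+)=2$, and $d(p_a,p_b)=2$ for $a\neq b$. (This is the path metric of the complete bipartite graph $K_{2,3}$.) Can we place these points in $\mathbb R^3$ so that the distances are $l_1$ distances, $\|x-y\|_1=\sum_r|x_r-y_r|$?

Put $c_-$ at the origin by a translation, and let $C$ be the image of $c_+$. Changing the sign of a coordinate does not change $l_1$ distances, so we may assume $C\ge 0$ coordinatewise. Let $P_a$ be the image of $p_a$. In each coordinate, $|(P_a)_r|+|C_r-(P_a)_r|\ge C_r$. Summing over $r$ gives $1+1\ge 2$, which is an equality, so there is equality in every coordinate. This means $0\le P_a\le C$. So $P_1,P_2,P_3$ are nonnegative vectors with coordinate sum $1$. Two such vectors are at distance $2$ only if no coordinate is positive in both. Three nonempty disjoint subsets of $\{1,2,3\}$ are singletons, so $P_1,P_2,P_3$ are the basis vectors $e_1,e_2,e_3$ in some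 order. Since $C\ge P_a$ for each $a$, all three coordinates of $C$ are at least $1$, and $\|C\|_1\ge 3$. But $\|C\|_1=d(c_-,c_+)=2$. So the five points do not fit.

Any four of them do. Without $c_+$, use $0,e_1,e_2,e_3$; without $c_-$, do the same with the roles of $c_\pm$ exchanged. Without $p_3$, send $c_-,p_1,p_2,c_+$ to $0,e_1,e_2,e_1+e_2$, and similarly without $p_1$ or $p_2$. So testing all four-point subspaces does not decide embeddability in $(\mathbb R^3,l_1)$. Would testing all five-point subspaces decide it? All hundred-point subspaces? Let us fix the language.

**Definition.** $(\mathbb R^k,l_1)$ is $\mathbb R^k$ with the distance $\|x-y\|_1=\sum_{i=1}^k|x_i-y_i|$. A metric space $(X,d)$ *can be isometrically embedded* into it if there is a map $\phi:X\to\mathbb R^k$ with $\|\phi(x)-\phi(y)\|_1=d(x,y)$ for all $x,y\in X$. For $Y\subseteq X$, $(Y,d)$ is the subspace with the restricted metric.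

**Conjecture (Malitz–Malitz).** For all $k\in\mathbb N$ there is a number $f_1(k)\in\mathbb N$, depending only on $k$, such that for every finite metric space $(X,d)$ the following holds: if $(Y,d)$ can be isometrically embedded into $(\mathbb R^k,l_1)$ for every subset $Y$ of $X$ of size at most $f_1(k)$, then $(X,d)$ can also be embedded isometrically into $(\mathbb R^k,l_1)$.

The problem is taken from "Tamás Fleiner", http://www.renyi.hu/~fleiner/dissertation.pdf. We shall see that the conjecture is false, and that it fails for every $k\ge3$.

## On the line four points decide, and why that argument stops there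

For $k=1$ the conjecture is true.

**Proposition 0.** $f_1(1)=4$ works, and $3$ does not.

*Proof.* Three points are not enough. Take the four-cycle: points $x,u,x',v$ with $d(x,x')=d(u,v)=2$ and the other four distances $1$. Any three of the points have distances $1,1,2$ and go to $0,1,2$. If all four embedded, we could assume $x\mapsto0$ and $x'\mapsto 2$. Then $u$ and $v$ would both go to $1$, contradicting $d(u,v)=2$.

Now suppose all subsets of $X$ with at most four points embed in $\mathbb R$. If $|X|\le1$ there is nothing to prove. Otherwise fix $x_0\ne x_1$ in $X$ and put $D=d(x_0,x_1)>0$. For each $y\in X$ the set $\{x_0,x_1,y\}$ embeds, and after a translation and possibly a reflection $x_0\mapsto0$ and $x_1\mapsto D$. The image $t$ of $y$ is then unique. Indeed, if $t\ne t'$ both have absolute value $d(x_0,y)$, then $t'=-t$ with $t\neq0$. From $|t-D|=|-t-D|=|t+D|$ we get $tD=0$, a contradiction. Let $\phi(y)$ be this unique $t$. For $y,z\in X$, embed $\{x_0,x_1,y,z\}$ with the same normalization. By uniqueness, $y$ and $z$ go to $\phi(y)$ and $\phi(z)$, so $|\phi(y)-\phi(z)|=d(y,z)$. $\square$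

A sensible first approach for larger $k$ is to copy this: fix a few anchor points, normalize their images, place every other point relative to the anchors, and check pairs. The argument breaks at the word *unique*. Already in the plane, two points at distance $2$ can be placed at $0,(2,0)$ or at $0,(1,1)$, and no isometry made of translations, sign changes and coordinate permutations takes one pair to the other. Even after fixing the images $0$ and $(1,1)$, a point at distance $1$ from both can be placed at $(t,1-t)$ for any $t\in[0,1]$: its norm is $t+(1-t)=1$, and its distance to $(1,1)$ is $(1-t)+t=1$. So $\phi(y)$ is not defined by the anchors. Different small subsets may place the same point differently, and nothing so far makes these choices compatible. For $k\ge 3$ we shall turn this freedom into a counterexample.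

## Order, sums and disjoint supports

Write $\mathbf 1=(1,\dots,1)\in\mathbb R^k$, let $e_1,\dots,e_k$ be the standard basis, and put $S(x)=\sum_r x_r$. Let $x\le y$ be meant coordinatewise, and let $t^+=\max(t,0)$, applied coordinatewise to vectors. For example, for $k=3$, $(e_1-\tfrac12\mathbf 1)^+=(\tfrac12,-\tfrac12,-\tfrac12)^+=(\tfrac12,0,0)$.

Translations, sign changes of coordinates and permutations of coordinates preserve $l_1$ distances. We also use two identities, for all $u,v\in\mathbb R^k$:

$$\|v-u\|_1=S(v)-S(u)\quad\text{if }u\le v, \tag{1}$$

$$\|v-u\|_1=S(v)-S(u)+2S\big((u-v)^+\big). \tag{2}$$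

The second follows by summing $|t|=t+2(-t)^+$ over the coordinates $t=v_r-u_r$, and the first is a special case. So $S\big((u-v)^+\big)$ measures how far $u\le v$ is from being true.

The two forcing steps of the five-point example hold in general.

**Lemma A.** Let $C\ge0$ and $\|x\|_1+\|C-x\|_1=\|C\|_1$. Then $0\le x\le C$ and $S(x)=\|x\|_1$.

*Proof.* In each coordinate $|x_r|+|C_r-x_r|\ge C_r$, and the sum over $r$ is an equality, so each coordinate gives an equality. Equality holds exactly when $0\le x_r\le C_r$. Since $x\ge0$, $S(x)=\|x\|_1$. $\square$

**Lemma B.** Let $u_1,\dots,u_k\in\mathbb R^k$ be nonnegative with $S(u_a)=1$ and $\|u_a-u_b\|_1=2$ for $a\neq b$. Then $u_a=e_{\pi(a)}$ for a permutation $\pi$ of $\{1,\dots,k\}$.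

*Proof.* For nonnegative reals, $|s-t|=s+t-2\min(s,t)$. Summing over coordinates,
$$2=\|u_a-u_b\|_1=2-2\sum_r\min\big((u_a)_r,(u_b)_r\big).$$
So $u_a$ and $u_b$ have disjoint supports. These are $k$ nonempty, pairwise disjoint subsets of $\{1,\dots,k\}$, hence singletons. A nonnegative vector with sum $1$ supported on one coordinate is a basis vector. $\square$

## Two shapes with the same distances

Look at the five points again. Seen from $c_-$, the points $p_a$ must be the basis vectors $e_a$. Seen from $c_+$, the same reasoning says that they must be $C-e_a$, up to relabeling. The conflict is between two shapes. Call a family of $k$ points of the form $s\mathbf 1+e_a$ ($1\le a\le k$) a *plus shape*, and one of the form $s\mathbf 1-e_a$ a *minus shape*. For $k=3$ and $s=0$ the plus shape is the triangle $e_1,e_2,e_3$, and for $s=\frac23$ the minus shape is $(-\frac13,\frac23,\frac23)$ and its permutations, with the same sum $1$. In both shapes any two points are at distance $2$.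

For $k=2$ the shapes are the same sets, since $e_1=\mathbf 1-e_2$. For $k\ge3$ a plus shape is never even a translate of a minus shape. If $\{e_1,\dots,e_k\}=\{t-e_1,\dots,t-e_k\}$, then for every $a$ we have $t=e_a+e_{\sigma(a)}$ for some $\sigma(a)$. So $t_a\ge1$ for all $a$ and $S(t)\ge k\ge3$, while $S(t)=2$.

The plan is to pull $c_-$ and $c_+$ far apart and put a long ladder of $k$-point *levels* between them. The bottom level, next to $c_-$, has to be a plus shape. If there were nothing between the bottom level and the top level, the top could be a minus shape, and no conflict would arise. So we want the distances between consecutive levels to carry the shape upward: if one level is a plus shape, the next must be one too. Then the contradiction at the top depends on the whole ladder. If a block of levels is missing, we hope to switch from plus to minus inside the gap.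

This needs distances that allow both shapes, and here there is a useful coincidence. Raise a shape by $h\mathbf 1$. The difference between the point with label $b$ in the upper copy and the point with label $a$ in the lower copy is $h\mathbf 1+(e_b-e_a)$ for plus shapes and $h\mathbf 1-(e_b-e_a)$ for minus shapes. For $a\ne b$ both vectors have coordinates $h+1$, $h-1$, and $h$ repeated $k-2$ times; for $a=b$ both are $h\mathbf 1$. So the norms agree: distances between two levels do not see which shape is used, as long as both use the same one.

We take $h=\frac12$. For $k=3$, levels $0$ and $1$ in plus shape are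
$$e_1,\ e_2,\ e_3\qquad\text{and}\qquad (\tfrac32,\tfrac12,\tfrac12),\ (\tfrac12,\tfrac32,\tfrac12),\ (\tfrac12,\tfrac12,\tfrac32).$$
Points with the same label are at distance $\frac32$. Points with different labels are at distance $\frac52$: for instance $(\frac32,\frac12,\frac12)-(0,1,0)$ has norm $\frac32+\frac12+\frac12$. Two levels apart, $h=1$, the vector $\mathbf 1+e_b-e_a$ is nonnegative, and its norm is $3$ whatever the labels.

## The ladder space

Let $k\ge3$, $n\ge3$ and $N+1=3(n+1)$. Let $X$ consist of $c_-$, $c_+$ and $p_{i,a}$ for $0\le i\le N$, $1\le a\le k$. The points $p_{i,1},\dots,p_{i,k}$ form *level* $i$. Define a symmetric function $d$, zero on the diagonal, by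

- $d(c_-,c_+)=2+\frac{kN}2$,
- $d(c_-,p_{i,a})=1+\frac{ki}2$ and $d(c_+,p_{i,a})=1+\frac{k(N-i)}2$,
- $d(p_{i,a},p_{i,b})=2$ for $a\ne b$,
- $d(p_{i,a},p_{i',b})=\frac{k|i-i'|}2+\varepsilon$ for $i\ne i'$, where $\varepsilon=1$ if $|i-i'|=1$ and $a\neq b$, and $\varepsilon=0$ otherwise.

There are $k(N+1)+2=3k(n+1)+2$ points. For $k=n=3$ this means $N=11$, twelve levels, $38$ points, and $d(c_-,c_+)=\frac{37}2$. If we put $N=0$ in these formulas with $k=3$, we get back the five-point space of the beginning.

**Theorem 1.** Let $k\ge3$ and $n\ge3$. There is a finite metric space $(X,d)$ with $3k(n+1)+2$ points that does not embed isometrically into $(\mathbb R^k,l_1)$, although every subset $Y\subseteq X$ with $|Y|\le n$ does. Hence $f_1(k)$ does not exist for any $k\ge3$, and the Malitz–Malitz conjecture is false.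

The space is the one just defined. Distinct points have positive $d$, but the triangle inequality is not yet checked. It will come for free at the end, and the next section does not use it: there, only the prescribed values of $d$ enter.

## The plus shape climbs the whole ladder

We show that no map $\phi:X\to\mathbb R^k$ satisfies $\|\phi(x)-\phi(y)\|_1=d(x,y)$ for all $x,y$. Suppose $\phi$ does.

**Step 1: normalize, and compute all coordinate sums.** This step turns distances to $c_-$ and $c_+$ into order relations. After a translation and sign changes of coordinates we may assume $\phi(c_-)=0$ and $C:=\phi(c_+)\ge0$. Write $P_{i,a}=\phi(p_{i,a})$. Since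
$$d(c_-,p_{i,a})+d(p_{i,a},c_+)=1+\tfrac{ki}2+1+\tfrac{k(N-i)}2=2+\tfrac{kN}2=d(c_-,c_+),$$
Lemma A gives
$$0\le P_{i,a}\le C,\qquad S(P_{i,a})=d(c_-,p_{i,a})=1+\tfrac{ki}2. \tag{3}$$

**Step 2: level $0$ is a plus shape.** This starts the induction. By (3), the vectors $P_{0,a}$ are nonnegative with sum $1$, and their pairwise distances are $2$. By Lemma B they are the basis vectors in some order. After permuting coordinates (which keeps $\phi(c_-)=0$, $C\ge0$ and (3)), $P_{0,a}=e_a$ for all $a$.

**Step 3: each level forces the next.** The aim is to show
$$P_{i,a}=e_a+\tfrac i2\mathbf 1\qquad\text{for all }a\text{ and all }0\le i\le N. \tag{4}$$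
Step 2 is the case $i=0$. Assume (4) for some $i<N$ and all $a$. Fix $b$ and put $y=P_{i+1,b}-\frac i2\mathbf 1$; we must show $y=e_b+\frac12\mathbf 1$.

Apply (2) with $u=P_{i,a}=e_a+\frac i2\mathbf 1$ and $v=P_{i+1,b}$. Then $u-v=e_a-y$, and by (3) $S(v)-S(u)=\frac k2$. The prescribed distance is $\frac k2$ if $a=b$ and $\frac k2+1$ if $a\ne b$. So
$$S\big((e_b-y)^+\big)=0,\qquad S\big((e_a-y)^+\big)=\tfrac12\ \text{ for }a\ne b. \tag{5}$$
The first equation says $y\ge e_b$; in particular $y\ge0$. Now let $a\neq b$. In every coordinate $r\ne a$, $(e_a-y)_r=-y_r\le0$, so only coordinate $a$ can contribute to $S\big((e_a-y)^+\big)$. Hence $(1-y_a)^+=\frac12$, that is, $y_a=\frac12$. This determines all coordinates of $y$ except the $b$-th. For that one, use the sum: by (3),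
$$S(y)=1+\tfrac{k(i+1)}2-\tfrac{ki}2=1+\tfrac k2,\qquad\text{so}\qquad y_b=1+\tfrac k2-\tfrac{k-1}2=\tfrac32.$$
Thus $y=e_b+\frac12\mathbf 1$, and $P_{i+1,b}=e_b+\frac{i+1}2\mathbf 1$. Since $b$ was arbitrary, (4) holds for $i+1$.

**Step 4: the top does not fit under $C$.** Here the conflict of the five-point example returns. By (3) and (4), $C\ge P_{N,a}=e_a+\frac N2\mathbf 1$ for every $a$. So $C_a\ge1+\frac N2$ for every $a$, and $S(C)\ge k+\frac{kN}2$. But $C\ge 0$ gives
$$S(C)=\|C\|_1=d(c_-,c_+)=2+\tfrac{kN}2<k+\tfrac{kN}2,$$
because $k\ge3$. This is a contradiction, so $X$ does not embed.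

Only the last inequality used $k\ge3$, and there it is needed. With $k=2$ in the same formulas, $P_{i,a}=e_a+\frac i2\mathbf 1$, $c_-\mapsto 0$ and $c_+\mapsto(1+\frac N2)\mathbf 1$ realize $d$. The distances among levels were computed above for $h=0$ (norm $2$ for different labels), $h=\frac12$ (norm $\frac k2$ for equal labels, and $\frac{k-2}2+\frac32+\frac12=\frac k2+1$ for different ones) and $h\ge1$ (norm $kh$). The rest is (1): $0\le P_{i,a}\le(1+\frac N2)\mathbf 1$, with sums $0$, $1+i$ and $2+N$.

## One missing level is not enough

Now we need small subsets to embed. A set $Y$ with few points misses many levels entirely, so the first thing to try is to delete a single level $j$ and switch from plus shapes below it to minus shapes above it. This fails, and not because of a poor choice of coordinates.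

**Remark.** For $1\le j\le N-1$, the space $X$ with level $j$ deleted still does not embed into $(\mathbb R^k,l_1)$.

*Proof.* Suppose it does. Steps 1 and 2, and Step 3 up to level $j-1$, apply unchanged, so $P_{j-1,a}=e_a+\frac{j-1}2\mathbf 1$. For each $b$ put $y^b=P_{j+1,b}-\frac{j-1}2\mathbf 1$. Levels $j-1$ and $j+1$ are at distance $k$, whatever the labels, and by (3) the sums differ by $k$. So (2) gives $S\big((e_a-y^b)^+\big)=0$, i.e. $y^b\ge e_a$, for **all** $a$. Hence $y^b\ge\mathbf 1$. Also $S(y^b)=1+k$, so the vectors $y^b-\mathbf 1$ are nonnegative with sum $1$ and pairwise distances $2$. By Lemma B, $y^b=\mathbf 1+e_{\pi(b)}$ for a permutation $\pi$, and $P_{j+1,b}=e_{\pi(b)}+\frac{j+1}2\mathbf 1$. The plus shape has survived the gap, with labels permuted. Step 3 continues from level $j+1$ with $e_{\pi(a)}$ in place of $e_a$, and at the top $C\ge e_{\pi(a)}+\frac N2\mathbf 1$ for all $a$. This gives the contradiction of Step 4. $\square$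

To see how wide the gap must be, place the lower levels at $\frac i2\mathbf 1+e_a$ and the upper ones at $\left(\frac{i}2+\frac2k\right)\mathbf 1-e_a$. The shift $\frac2k\mathbf 1$ makes the sum of the latter $\frac{ki}2+2-1=\frac{ki}2+1$, as (3) requires. From a lower point at level $i$ to an upper point at level $i'$ the difference is
$$\left(\tfrac{i'-i}2+\tfrac2k\right)\mathbf 1-e_a-e_b. \tag{6}$$
Its sum is $\frac{k(i'-i)}2$, which is the prescribed distance when $i'-i\ge2$, so we need (6) to be nonnegative. The worst case is $a=b$, where one coordinate equals $\frac{i'-i}2+\frac2k-2$. For $i'-i=2$ this is $\frac2k-1<0$. For $i'-i=3$ it is $\frac2k-\frac12$, which is nonnegative only if $k\le4$. For $i'-i\ge4$ it is positive for every $k$. So with this placement, three missing levels suffice for all $k$.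

## Switching shape across three missing levels

**Lemma C.** Let $0\le j\le N-2$. Then $X$ with levels $j,j+1,j+2$ removed embeds isometrically into $(\mathbb R^k,l_1)$.

*Proof.* Define
$$\psi(c_-)=0,\qquad \psi(c_+)=C:=\left(\tfrac N2+\tfrac2k\right)\mathbf 1,$$
$$\psi(p_{i,a})=\tfrac i2\mathbf 1+e_a\ \ (i\le j-1),\qquad \psi(p_{i,a})=\left(\tfrac i2+\tfrac2k\right)\mathbf 1-e_a\ \ (i\ge j+3).$$
Call levels $i\le j-1$ left and levels $i\ge j+3$ right; one of the two families may be empty. We check all distances, using (1) whenever the difference is nonnegative.

**Step 1: distances from $c_-$ and $c_+$.** This step checks that every point lies between $0$ and $C$ and has the right sum.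

- $c_-$ and $c_+$: $C\ge0$ and $S(C)=\frac{kN}2+2$.
- $c_-$ and a left $p_{i,a}$: $\frac i2\mathbf 1+e_a\ge0$, with sum $\frac{ki}2+1$.
- $c_-$ and a right $p_{i,a}$: here $i\ge j+3\ge3$, so every coordinate of $\psi(p_{i,a})$ is at least $\frac32+\frac2k-1>0$. The sum is $\frac{ki}2+2-1=\frac{ki}2+1$.
- $c_+$ and a right $p_{i,a}$: $C-\psi(p_{i,a})=\frac{N-i}2\mathbf 1+e_a\ge0$, with sum $\frac{k(N-i)}2+1$.
- $c_+$ and a left $p_{i,a}$: here $i\le j-1\le N-3$, so $N-i\ge3$. Hence $C-\psi(p_{i,a})=\left(\frac{N-i}2+\frac2k\right)\mathbf 1-e_a\ge0$. The sum is $\frac{k(N-i)}2+2-1=\frac{k(N-i)}2+1$.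

**Step 2: two points on the same side.** Here both shapes agree, so the prescribed distances should appear. For levels $i\le i'$, both left or both right, the difference $\psi(p_{i',b})-\psi(p_{i,a})$ is $\frac{i'-i}2\mathbf 1\pm(e_b-e_a)$, with $+$ on the left and $-$ on the right.

- If $i'=i$ and $a\ne b$, the norm is $2$.
- If $a=b$, the difference is $\frac{i'-i}2\mathbf 1$ and the norm is $\frac{k(i'-i)}2$.
- If $i'=i+1$ and $a\neq b$, there are $k-2$ coordinates $\frac12$, one coordinate $\frac32$ and one coordinate $-\frac12$. The norm is $\frac{k-2}2+\frac32+\frac12=\frac k2+1$.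
- If $i'-i\ge2$ and $a\ne b$, every coordinate is at least $1-1=0$, and the norm is the sum, $\frac{k(i'-i)}2$.

These are the values of $d$ in every case.

**Step 3: a left point and a right point.** This is where the shape switches. For left $p_{i,a}$ and right $p_{i',b}$ we have $i'-i\ge(j+3)-(j-1)=4$. The difference is the vector (6), with every coordinate at least $2+\frac2k-2>0$. So the norm is its sum, $\frac{k(i'-i)}2+2-2=\frac{k(i'-i)}2$. This is $d(p_{i,a},p_{i',b})$, because $i'-i\ge2$ means $\varepsilon=0$. $\square$

**Conclusion of the proof of Theorem 1.** Let $Y\subseteq X$ with $|Y|\le n$. The $N+1=3(n+1)$ levels split into $n+1$ disjoint blocks $\{3t,3t+1,3t+2\}$, $0\le t\le n$. Each point of $Y$ lies in at most one block, so some block contains no point of $Y$. Lemma C with $j=3t\le3n=N-2$ embeds $X$ without that block, and hence $Y$, isometrically.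

Since $n\ge3$, this applies to every triple of points of $X$. A triple whose mutual values $d$ are $l_1$ distances satisfies the triangle inequality. So $d$ is a metric, and $(X,d)$ is a metric space all of whose subspaces with at most $n$ points embed. By the section on the plus shape, $(X,d)$ itself does not embed. If $f_1(k)$ existed for some $k\ge3$, take $n=\max(3,f_1(k))$. All subsets of size at most $f_1(k)$ of the resulting $X$ embed and $X$ does not, a contradiction. So $f_1(k)$ does not exist for any $k\ge3$. $\blacksquare$

## The dimensions in which a finite test exists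

**Theorem 2.** A number $f_1(k)$ as in the conjecture exists if and only if $k\le2$.

*Proof.* For $k\ge3$ it does not exist, by Theorem 1. For $k=1$, $f_1(1)=4$ works by Proposition 0. (If one counts $k=0$, then $\mathbb R^0$ is a point, a two-point space does not embed, and $f_1(0)=2$ works.)

For $k=2$ we rely on a published theorem, which we quote and do not prove here: a metric space embeds isometrically into the rectilinear plane $(\mathbb R^2,l_1)$ if and only if each of its subspaces with at most six points does (H.-J. Bandelt and V. Chepoi, "Embedding metric spaces in the rectilinear plane: a six-point criterion", *Discrete Comput. Geom.* 15 (1996), 107–117). So $f_1(2)=6$ works. $\square$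

## Tests must grow linearly with the space

The size of $X$ in Theorem 1 is linear in $n$. So even if the number of points tested may depend on the size of the space, it cannot be sublinear.

**Theorem 3.** For $k\ge3$ let $F_k(m)$ be the least $n$ such that every metric space with at most $m$ points, all of whose subspaces with at most $n$ points embed into $(\mathbb R^k,l_1)$, itself embeds. Then for $m\ge12k+2$,
$$\left\lfloor\frac{m-2}{3k}\right\rfloor\le F_k(m)\le m .$$
So $F_k(m)=\Theta_k(m)$: not even a sublinear number of points suffices as a test.

*Proof.* The value $n=m$ has the required property, since a space with at most $m$ points is one of its own subspaces with at most $m$ points. So $F_k(m)$ is defined and $F_k(m)\le m$.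

For the lower bound define $n$ by $n+1=\left\lfloor\frac{m-2}{3k}\right\rfloor$. As $m\ge12k+2$, $n+1\ge4$, so $n\ge3$ and Theorem 1 applies. Its space has $3k(n+1)+2\le m$ points and does not embed, while all its subspaces with at most $n$ points embed. So $n$ does not have the property in the definition of $F_k(m)$, and neither does any smaller number, since the subspaces with at most $n'<n$ points are among those with at most $n$ points. Hence $F_k(m)\ge n+1$.

For the order of growth, put $x=\frac{m-2}{3k}\ge4$. Then $\lfloor x\rfloor>x-1\ge\frac34x=\frac{m-2}{4k}$, and $m-2\ge\frac m2$ because $m\ge4$. So $\frac m{8k}\le F_k(m)\le m$. $\square$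

**Corollary 4.** For every $k\ge3$ there are infinitely many pairwise non-isometric finite metric spaces that do not embed into $(\mathbb R^k,l_1)$ but all of whose proper subspaces do. They can be chosen with integer distances.

*Proof.* For each $n\ge3$ take the space $X$ of Theorem 1. Among its subsets that do not embed (there is one, namely $X$) choose one, $Z_n$, that is minimal under inclusion. By minimality all proper subsets of $Z_n$ embed. Since all subsets of $X$ with at most $n$ points embed, $|Z_n|>n$. So the sizes $|Z_n|$ are unbounded, and we can pick infinitely many of the $Z_n$ with pairwise different sizes; these are pairwise non-isometric.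

Every distance in $X$ is an integer or half an integer, by the definition of $d$. Multiply all distances by $2$. A map $\phi$ embeds a space if and only if $2\phi$ embeds the scaled space, so scaling changes neither the non-embeddability of $Z_n$ nor the embeddability of its proper subspaces. The sizes are unchanged, and all distances are now integers. $\square$
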